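# Large-girth graphs that embed coarsely into $\ell^p$ but into no $\ell^q$ with $q<p$

Throughout, $e(x)=e^{2\pi i x}$, $\mathbb Z_m=\mathbb Z/m\mathbb Z$, and $\mathbb E$ is the average over a finite set. On a finite set, $\|\cdot\|_q$ is the $L^q$-norm for the uniform probability measure, and $\langle\cdot,\cdot\rangle$ is the matching inner product. The spaces $\ell^q$, $1\le q<\infty$, are real.

## 1. Girth, coarse embeddings, and admissible exponents

**Definition 1 (large girth).** The girth of a finite graph is the length of its shortest cycle. Let $(X_n)$ be a sequence of finite connected graphs, each with its edge-path metric $d_n$, for which there is a constant $M$ with $3\le\deg(v)\le M$ for every vertex $v$ of every $X_n$. It has *large girth* if $\mathrm{girth}(X_n)\to\infty$.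

Example: the complete graph on four vertices has girth $3$, and the complete bipartite graph $K_{3,3}$ has girth $4$. The cycles $C_n$ have girth $n$ but degree $2$, so they are not admitted.

One consequence will be used: $\operatorname{diam}X\ge\lfloor\mathrm{girth}(X)/2\rfloor$. Indeed, take two opposite vertices of a shortest cycle, of length $\gamma$. They are joined by an arc of length $\lfloor\gamma/2\rfloor$. A strictly shorter path between them would be different from this arc, so its union with the arc would contain a cycle of length $<\gamma$.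

**Definition 2 (coarse embedding).** Let $V$ be a Banach space. The sequence $(X_n)$ *coarsely embeds* into $V$ if there are maps $f_n:X_n\to V$ and nondecreasing functions $\rho_-,\rho_+:[0,\infty)\to[0,\infty)$, independent of $n$, with $\rho_-(t)\to\infty$ as $t\to\infty$, such that
$$\rho_-(d_n(x,y))\le\|f_n(x)-f_n(y)\|\le\rho_+(d_n(x,y))$$
for all $n$ and all $x,y\in X_n$.

Example: let $X_n=\{0,1\}^n$, with $x\sim y$ if they differ in one coordinate. The inclusion $\{0,1\}^n\subset\ell^q$ satisfies $\|x-y\|_q=d_n(x,y)^{1/q}$, so the cubes coarsely embed into every $\ell^q$, with $\rho_\pm(t)=t^{1/q}$. (Their degrees are unbounded; Definition 2 does not care.) A second example: place $\mathbb Z_m$ on a circle by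
$$\tau_m(u)=\tfrac{m}{2\pi}\big(\cos\tfrac{2\pi u}m,\sin\tfrac{2\pi u}m\big).$$
Points of the cycle at distance $d\le m/2$ are sent to points at Euclidean distance $\frac m\pi\sin\frac{\pi d}m\in[\frac2\pi d,\,d]$.

A single finite graph always embeds. The content is that $\rho_\pm$ serve all $n$ at once.

**Definition 3 (admissible exponents).** For a sequence $\mathcal X$ of finite connected graphs put $I(\mathcal X)=\{r\in[1,\infty):\mathcal X\text{ coarsely embeds into }\ell^r\}$.

Example: for the cubes, $I=[1,\infty)$.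

Now the problem can be stated. The text "Expanders and Baum-Connes type conjectures" (http://www.math.vanderbilt.edu/%7Emsapir/galn/GALNsp12.pdf) contains the following conjecture: *for any $p>2$ there exists a sequence of graphs with large girth that coarsely embeds into $\ell^p$ but not $\ell^q$ for any $q<p$*, where $1\le q<p$. In other words: can large-girth graphs detect the exact value of $p$? The answer is yes.

**Theorem 1.** For every $p>2$ there is a sequence of finite connected 14-regular simple graphs with girth tending to infinity that coarsely embeds into $\ell^r$ for every $r\ge p$, but into no $\ell^q$ with $1\le q<p$.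

**Theorem 2.** For a large-girth sequence $\mathcal X$, the set $I(\mathcal X)$ is one of: $\emptyset$; $[1,\infty)$; $[p,\infty)$ with $p>2$; $(p,\infty)$ with $p\ge2$. Each of these sets occurs for a 14-regular sequence of large girth.

## 2. Moving between the spaces $\ell^r$

This section shows why only the listed sets can occur, and fixes a convenient criterion for embedding.

**Lemma 1 (criterion).** Let $(X_n)$ be finite connected graphs with $\operatorname{diam}X_n\to\infty$ (automatic for large girth). Suppose there are $T_n\to\infty$ with $T_n>0$, a constant $c>0$, and $f_n:X_n\to\ell^r$ with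
$$\min(d_n(x,y),T_n)^c\le\|f_n(x)-f_n(y)\|\le2d_n(x,y).$$
Then $(X_n)$ coarsely embeds into $\ell^r$.

*Proof.* Take $\rho_+(t)=2t$ and $\rho_-(t)=\inf\{\min(t,T_n)^c:\operatorname{diam}X_n\ge t\}$. The set of $n$ allowed in the infimum is nonempty and shrinks as $t$ grows, and each $\min(t,T_n)^c$ is nondecreasing in $t$; so $\rho_-$ is finite and nondecreasing. If $d_n(x,y)=t$, then $\operatorname{diam}X_n\ge t$, so $\rho_-(t)\le\min(t,T_n)^c\le\|f_n(x)-f_n(y)\|$. Finally, given $T$, only finitely many $n$ have $T_n<T$. Once $t\ge T$ exceeds the diameters of these $X_n$, they no longer enter the infimum, and $\rho_-(t)\ge T^c$. $\square$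

**Lemma 2 (finitely many terms do not matter).** If $(X_n)_{n\ge n_0}$ coarsely embeds into $\ell^r$, so does the full sequence of finite graphs.

*Proof.* Use constant maps for $n<n_0$, and replace $\rho_-(t)$ by $0$ for $t\le\max_{n<n_0}\operatorname{diam}X_n$. $\square$

**Lemma 3 (from $L^s$ to $\ell^s$).** A finite subset of $L^s$, $1\le s<\infty$, embeds into $\ell^s$ with distortion at most $2$: all distances are multiplied by factors in $[\frac23,\frac43]$.

*Proof.* Let $\delta$ be the minimal distance between distinct members. Approximate each within $\delta/6$ by a simple function, all of them built on finitely many common disjoint sets $A_1,\dots,A_N$ of finite positive measure. Distances change by at most $\delta/3$, hence by factors in $[\frac23,\frac43]$. The span of the indicators is isometric to $\ell^s_N$ via $1_{A_i}\mapsto\mu(A_i)^{1/s}e_i$. $\square$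

**Lemma 4 (upward closure).** If $1\le r<s<\infty$ and a sequence of finite graphs coarsely embeds into $\ell^r$, then it coarsely embeds into $\ell^s$.

*Proof.* Let $\mu$ be the measure $\lambda^{-1-r}d\lambda$ on $(0,\infty)$. For real $a,b$, $|e^{i\lambda a}-e^{i\lambda b}|=|e^{i\lambda|a-b|}-1|$, and the substitution $\lambda\mapsto\lambda/|a-b|$ gives
$$\int_0^\infty|e^{i\lambda a}-e^{i\lambda b}|^s\lambda^{-1-r}d\lambda=c|a-b|^r,\qquad c=\int_0^\infty|e^{i\lambda}-1|^s\lambda^{-1-r}d\lambda .$$
Near $0$ the integrand of $c$ is at most $\lambda^{s-1-r}$, integrable because $s>r$; near $\infty$ it is at most $2^s\lambda^{-1-r}$, integrable because $r>0$. So $c\in(0,\infty)$. Hence $\Theta(x)=(\lambda\mapsto e^{i\lambda x_j}-1)_j$ maps $\ell^r$ into $L^s(\mu\times\text{counting};\mathbb C)$ with $\|\Theta(x)-\Theta(y)\|_s=c^{1/s}\|x-y\|_r^{r/s}$. Passing to the pair of real and imaginary parts changes norms by a factor in $[2^{-1/2},2^{1/s}]$. Apply Lemma 3 to the finite image of each graph. The new control functions are constant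 multiples of $\rho_\pm^{r/s}$. $\square$

**Proposition 1 (shapes).** $I(\mathcal X)$ is always one of the sets listed in Theorem 2.

*Proof.* By Lemma 4, $I(\mathcal X)$ is closed upward. Suppose it meets $[1,2]$. Then $2\in I(\mathcal X)$. The map $x\mapsto\sum_jx_jg_j$ with independent Gaussians $g_j$, normalized so that $\mathbb E|g_j|=1$, embeds $\ell^2$ isometrically into $L^1$, because $\sum_jx_jg_j$ has the law of $\|x\|_2\,g_1$. So Lemma 3 gives $1\in I(\mathcal X)$, and $I(\mathcal X)=[1,\infty)$. If $I(\mathcal X)$ does not meet $[1,2]$, it is an upward closed subset of $(2,\infty)$: $\emptyset$, or $[p,\infty)$ with $p>2$, or $(p,\infty)$ with $p\ge2$. $\square$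

## 3. Two extreme cases: expanders and mod-2 covers

We begin with the two easiest sets, $\emptyset$ and $[1,\infty)$. Both constructions are ingredients of the main one.

**Definition 4 (sets with permutations).** Let $X$ be a finite set with permutations $\sigma_1,\dots,\sigma_D$. We regard it as a multigraph with one edge $(x,t)$ joining $x$ to $\sigma_tx$, for each $x\in X$ and $t\le D$. Its edge set is $X\times\{1,\dots,D\}$. At each point there are $D$ outgoing and $D$ incoming edge-ends. The energy of $f:X\to\mathbb C$ is $\mathcal E(f)=\sum_{t=1}^D\mathbb E|f\circ\sigma_t-f|^2$. A walk is *non-backtracking* if it never crosses an edge and then immediately the same edge in the opposite direction.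

Example: $\mathbb Z_m$ with $\sigma_1(x)=x+1$ is the $m$-cycle for $m\ge3$.

Let $\varphi:X'\to X$ commute with the permutations. At each point it maps the $2D$ edge-ends bijectively, so it is a covering: walks lift uniquely once a starting point is chosen, and non-backtracking walks map to non-backtracking walks. Example: $\mathbb Z_6\to\mathbb Z_3$ shows the hexagon covering the triangle.

**Lemma 5 (girth goes up under coverings).** Let $\varphi:X'\to X$ commute with the permutations, and let $X$ be a simple graph of girth $\ge g\ge3$. Then every non-backtracking walk of positive length in $X'$ whose image in $X$ is closed has length $\ge g$. In particular $X'$ is simple, $2D$-regular and of girth $\ge g$.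

*Proof.* The image is a non-backtracking closed walk of some length $m\ge1$. The subgraph it traverses is not a tree, since in a tree a non-backtracking walk is a geodesic and does not close up. So this subgraph contains a cycle, of length at most $m$, and $m\ge g$. A loop of $X'$, a pair of edges with the same endpoints, or a cycle would be a closed non-backtracking walk of length $1$, $2$, or the length of the cycle. The first two are excluded as $g\ge3$. $\square$

### 3.1. LPS graphs embed into no $\ell^q$

The following theorem is quoted from Lubotzky–Phillips–Sarnak (Combinatorica 8 (1988)). *Let $P\ne13$ be a prime with $P\equiv1\pmod4$, $\big(\frac{13}P\big)=1$, $P>2\sqrt{13}$. Let $S\subset Q=PSL_2(\mathbb F_P)$ be the image of the 14 integer quaternions $\alpha=a_0+a_1i+a_2j+a_3k$ of norm $13$ with $a_0>0$ odd and $a_1,a_2,a_3$ even. Then the Cayley graph of $(Q,S)$ is connected, non-bipartite, 14-regular, has girth $\ge2\log_{13}P$, and all its adjacency eigenvalues other than the simple eigenvalue $14$ have absolute value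 $\le2\sqrt{13}$.*

One can list the quaternions: $13=9+4$ gives $a_0=3$ and one other coordinate $\pm2$ (six of them), and $13=1+4+4+4$ gives $a_0=1$ and the others $\pm2$ (eight of them).

Primes $P\equiv1\pmod{52}$ satisfy the hypotheses, because $\big(\frac{13}P\big)=\big(\frac P{13}\big)=1$ by quadratic reciprocity, and there are infinitely many by Dirichlet's theorem. We use only these.

*The 14 images are distinct and none is an involution.* If $\alpha,\beta$ have the same image, then $\beta\equiv\lambda\alpha$ modulo $P$ for a scalar $\lambda$, so $\bar\alpha\beta$ is a scalar mod $P$. It has norm $169$, so its coordinates have absolute value $\le13<P$. The imaginary ones are divisible by $P$, hence vanish, and $\bar\alpha\beta=\pm13$. Multiplying by $\alpha$ gives $\beta=\pm\alpha$, and $\beta=\alpha$ since $a_0>0$. The image of $\bar\alpha$ is the inverse of that of $\alpha$, since $\alpha\bar\alpha=13$, and $\bar\alpha\ne\alpha$ since $13$ is not a square. So $S=\{s_1^{\pm1},\dots,s_7^{\pm1}\}$ with 14 distinct elements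 and no involutions, and $1\notin S$.

Put $\sigma_t(z)=zs_t$ for $z\in Q$, $t\le7$. The multigraph of Definition 4 is then the Cayley graph, and it is simple. For $f:Q\to\mathbb C$ of mean zero, expanding the squares gives
$$\sum_{t=1}^7\mathbb E|f\circ\sigma_t-f|^2=14\,\mathbb E|f|^2-\Big\langle\sum_{t=1}^7(f\circ\sigma_t+f\circ\sigma_t^{-1}),f\Big\rangle\ge(14-2\sqrt{13})\,\mathbb E|f|^2 .\tag{1}$$
The $t=1$ term is at most $4\,\mathbb E|f|^2$, and $10-2\sqrt{13}>2$. So even without $\sigma_1$ there is a spectral gap: for all $f:Q\to\mathbb C$,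
$$\sum_{t=2}^7\mathbb E|f\circ\sigma_t-f|^2\ge2\,\mathbb E|f-\mathbb Ef|^2.\tag{2}$$
This spare generator $\sigma_1$ will later carry extra information.

**Lemma 6 (a spectral gap forbids $\ell^q$).** Let a finite set $Q$ with permutations $\sigma_1,\dots,\sigma_D$ satisfy $\mathcal E(f)\ge\gamma\,\mathbb E|f-\mathbb Ef|^2$ for all $f:Q\to\mathbb C$, with $\gamma>0$. For every $q>2$ there is $C=C(q,D,\gamma)$ such that for all $f:Q\to\ell^q$
$$\mathbb E_{x,x'}\|f(x)-f(x')\|_q^q\le C^q\max_{t,x}\|f(\sigma_tx)-f(x)\|_q^q .$$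

*Proof.* We may assume $|Q|>1$. Let $Tf=\frac1{2D}\sum_t(f\circ\sigma_t+f\circ\sigma_t^{-1})$ and $L=\frac12(1+T)$. Then $L$ is a contraction on every $L^s$, it is self-adjoint with $0\le L\le1$ on $L^2$, and expanding squares gives $\langle(1-L)f,f\rangle=\frac1{4D}\mathcal E(f)$. So on mean-zero functions $0\le L\le\lambda:=1-\frac\gamma{4D}<1$. The operator $L^m(1-\mathbb E)$ has norm $\le2$ on $L^\infty$ and $\le\lambda^m$ on $L^2$. By Riesz–Thorin (with $\frac1q=\frac2q\cdot\frac12$) its norm on $L^q$ is at most $2^{1-2/q}\lambda^{2m/q}\le\frac12$ for a suitable $m$ depending on $q,D,\gamma$.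

Let $F:Q\to\mathbb R$, $G=F-\mathbb EF$ and $e_F=(\frac1D\sum_t\mathbb E|F\circ\sigma_t-F|^q)^{1/q}$. Then $\|G\|_q\le\|(1-L^m)G\|_q+\frac12\|G\|_q$. Also $1-L^m=\sum_{i<m}L^i(1-L)$, and
$$(1-L)F=\tfrac1{4D}\sum_t\big[(F-F\circ\sigma_t)+(F-F\circ\sigma_t^{-1})\big]$$
has norm at most $\frac1{2D}\sum_t\|F\circ\sigma_t-F\|_q\le e_F$. So $\|F-\mathbb EF\|_q\le2m\,e_F$. Raise to the power $q$ and sum over the coordinates of $f$: $\mathbb E_x\|f(x)-\mathbb Ef\|_q^q\le(2m)^q\max_{t,x}\|f(\sigma_tx)-f(x)\|_q^q$. The triangle inequality in $L^q$ gives the claim with $C=4m$. $\square$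

**Proposition 2 ($\emptyset$ occurs).** LPS graphs $Q_n$ as above with girth tending to infinity satisfy $I=\emptyset$.

*Proof.* By Lemma 4 it suffices to exclude $q>2$. By (1), Lemma 6 applies with $D=7$, $\gamma=14-2\sqrt{13}$. A ball of radius $t$ has at most $\sum_{i\le t}14^i\le14^{t+1}$ points. So there are $t_n\to\infty$ such that at least half of all pairs in $Q_n$ have distance $\ge t_n$. If $f_n:Q_n\to\ell^q$ satisfy the coarse inequalities, then $\frac12\rho_-(t_n)^q\le C^q\rho_+(1)^q$ for all $n$, which contradicts $\rho_-(t)\to\infty$. $\square$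

### 3.2. Mod-2 covers embed into every $\ell^q$

**Definition 5 (recording edge parities).** Let $x:Y\to X$ be a map commuting with permutations $\sigma_1,\dots,\sigma_D$, and let $E=X\times\{1,\dots,D\}$ be the edge set of $X$. On $Y\times\mathbb Z_2^E$ put
$$\sigma_t(y,b)=(\sigma_ty,\;b+\delta_{(x(y),t)}).$$
These are permutations. Crossing any edge, in either direction, adds to $b$ the indicator of the edge of $X$ below it. So $b$ records the parity of the number of crossings of each edge of $X$.

Example: $Y=X=\mathbb Z_3$, $\sigma_1(x)=x+1$. Starting from $(0,000)$, three steps lead to $(0,111)$ and three more back to $(0,000)$. The component is a hexagon, and the distance between two of its points equals the Hamming distance of their labels $b$.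

**Lemma 7 (short labels are paths).** In Definition 5 let $X$ be simple of girth $\ge g$. Let $(y,b)$ and $(y',b')$ be joined by a walk in $Y\times\mathbb Z_2^E$, let $\beta=b'-b$, and suppose that its Hamming weight $h$ is $<g$. Regard $\beta$ as a set of edges of $X$. If $x(y)=x(y')$, then $\beta=\emptyset$. Otherwise $\beta$ is the edge set of a simple path from $x(y)$ to $x(y')$.

*Proof.* The walk projects to a walk in $X$ from $x(y)$ to $x(y')$ whose mod-2 edge count is $\beta$. Hence the vertices of odd degree in $\beta$ are exactly $x(y)$ and $x(y')$ if these differ, and there are none if they coincide. Since $\beta$ has fewer than $g$ edges, it contains no cycle; it is a forest. Each nonempty component is a tree with at least two leaves, and leaves have odd degree. So $\beta=\emptyset$ if $x(y)=x(y')$. If $x(y)\ne x(y')$, there is exactly one component, and it is a tree with exactly these two leaves, that is, a simple path. $\square$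

**Proposition 3.** Let $X$ be simple of girth $\ge g\ge3$ and let $\mathcal Z$ be a component of $X\times\mathbb Z_2^E$ (Definition 5 with $Y=X$). For $y=(x,b)$, $y'=(x',b')$ in $\mathcal Z$ one has $\min(d(y,y'),g)\le\|b-b'\|_1\le d(y,y')$. Consequently, for LPS graphs $Q_n$ with girth $g_n\to\infty$, the components of $Q_n\times\mathbb Z_2^{E(Q_n)}$ form a 14-regular large-girth sequence with $I=[1,\infty)$.

*Proof.* One coordinate of $b$ changes along each edge, so $h=\|b-b'\|_1\le d(y,y')$. If $h\ge g$ there is nothing more to show. If $h<g$, lift the path of Lemma 7 (empty if $x=x'$) starting at $y$. The lift ends at $(x',b+\beta)=y'$ and has length $h$, so $d(y,y')\le h$. For the last statement, Lemma 5 gives simplicity, regularity and girth; Lemma 1 with $T_n=g_n$, $c=1$ gives $1\in I$; and Lemma 4 gives the rest. $\square$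

## 4. A torus that separates exponents, and three ways it falls short

To separate $\ell^p$ from $\ell^q$ we need some geometry that depends on the exponent. A high-dimensional torus with diagonal steps supplies it. Let $k\ge2$ and let $K\ge1$ be odd. On $\mathbb Z_{3K}^k$ join $u$ to $u+s$ for each $s\in\{\pm1\}^k$. We ask how far a map to $\ell^r$ can move $u$ away from $u+K\epsilon_j$, where $\epsilon_j$ is the $j$-th basis vector. These two points are at distance at least $K$, since each step changes $u_j$ by $\pm1$.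

*In $\ell^r$, $r\ge2$, the move can be large if $K\gg k^{1/r}$.* Write $\tau=\tau_{3K}:\mathbb Z_{3K}\to\mathbb R^2$ for the circle map of Section 1, and let $\Phi_2(u)=k^{-1/r}(\tau(u_j))_{j\le k}\in\ell^r_{2k}$. Since $|\tau(c\pm1)-\tau(c)|_r\le|\tau(c\pm1)-\tau(c)|_2\le1$, the map $\Phi_2$ is 1-Lipschitz: it averages $k$ terms. A shift by $\pm K$ is a third of the circle, so
$$|\tau(c\pm K)-\tau(c)|_r\ge2^{-1/2}\cdot\tfrac{3K}\pi\sin\tfrac\pi3\ge\tfrac K2,\tag{3}$$
as $\frac3\pi\cdot\frac{\sqrt3}2\cdot\frac1{\sqrt2}=0.58\ldots$. So $\Phi_2$ moves $u$ to $u+K\epsilon_j$ by at least $\frac12Kk^{-1/r}$.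

*In $\ell^2$ the move is bounded on average if $K\lesssim k^{1/2}$.* This is a Fourier computation based on the next lemma.

**Lemma 8.** Let $\theta_j=n_j/3K$ with $n_j\in\mathbb Z_{3K}$, and suppose that $l$ of $n_1,\dots,n_k$ are not divisible by $3$. Then $1-\prod_j\cos2\pi\theta_j\ge\frac14\min(1,l/K^2)$.

*Proof.* If $3\nmid n_j$, then $2\theta_j=2n_j/3K$ is not an integer and has distance at least $1/3K$ from $\mathbb Z$. As $\cos x\le e^{-x^2/2}$ on $[0,\pi/2]$, we get $|\cos2\pi\theta_j|\le\cos(\pi/3K)\le\exp(-\pi^2/18K^2)$. Now use $1-e^{-z}\ge\frac12\min(1,z)$ for $z\ge0$ and $\pi^2/18>\frac12$: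
$$1-\prod_j\cos2\pi\theta_j\ge1-\exp\big(-\tfrac{\pi^2l}{18K^2}\big)\ge\tfrac12\min\big(1,\tfrac{\pi^2l}{18K^2}\big)\ge\tfrac14\min\big(1,\tfrac l{K^2}\big).\qquad\square$$

For $F$ on the torus with Fourier expansion in the characters $e(\theta\cdot u)$, the average over $j$ of $\mathbb E|F(u+K\epsilon_j)-F(u)|^2$ has multiplier $\frac1k\sum_j|e(n_j/3)-1|^2=3l/k$, because $|e(\pm\frac13)-1|^2=3$. The average over $s$ of $\mathbb E|F(u+s)-F(u)|^2$ has multiplier $2(1-\prod_j\cos2\pi\theta_j)\ge\frac12\min(1,l/K^2)$. Also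
$$\frac lk\le\max\big(1,\tfrac{K^2}k\big)\min\big(1,\tfrac l{K^2}\big)\qquad(0\le l\le k):\tag{4}$$
if $l\ge K^2$ use $l\le k$, otherwise it is immediate. So
$$\mathbb E_j\mathbb E_u|F(u+K\epsilon_j)-F(u)|^2\le6\max(1,K^2/k)\,\mathbb E_s\mathbb E_u|F(u+s)-F(u)|^2 .$$
Thus if $K$ is a little larger than $k^{1/p}$ with $p>2$, the shifts by $K\epsilon_j$ can be seen in $\ell^p$ but not in $\ell^2$. We shall prove the analog with $k^{1/q}$ for $\ell^q$. But the torus itself is not what we want, for three reasons: the degree is $2^k$; there are 4-cycles $0,s,s+s',s'$ for $s'\ne\pm s$; and $\Phi_2$ sees only moves comparable to $K$, since it sends $u$ and $u+2\epsilon_j$ to points at distance at most $2k^{-1/r}$.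

**First repair: let an expander choose the diagonal step.** Fix $g\ge3$, $k\ge3$ and an odd $K\ge1$. Take $Q,\sigma_t$ from Section 3.1 with $P$ so large that the girth is $\ge g$ and $|Q|\ge2^k$. Distribute the points of $Q$ as evenly as possible among the elements of $\{\pm1\}^k$. This gives a label $s:Q\to\{\pm1\}^k$ whose fibers have size at least $\lfloor|Q|2^{-k}\rfloor\ge\frac12|Q|2^{-k}$. Put
$$X_0=Q\times\mathbb Z_K^k,\qquad Y_0=Q\times\mathbb Z_{3K}^k,$$
$$\sigma_1(z,u)=(\sigma_1z,u+s(z)),\qquad\sigma_t(z,u)=(\sigma_tz,u)\quad(2\le t\le7).$$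
The degree is now $14$, and the girth is $\ge g$ by Lemma 5, since $Y_0\to Q$ and $X_0\to Q$ commute with the $\sigma_t$.

This graph sees too much of $Q$. Each slice $Q\times\{u\}$ of $Y_0$ is invariant under $\sigma_2,\dots,\sigma_7$, and by (2) Lemma 6 applies to the slice with $D=6$, $\gamma=2$. Two points of a slice are at distance at least that of their projections to $Q$, so most pairs are far apart when $|Q|$ is large, and the argument of Proposition 2 applies to the slice. Hence a sequence of such $Y_0$ with $|Q|\to\infty$ coarsely embeds into no $\ell^q$ at all.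

**Second repair: record edge parities of $Y_0$.** By Proposition 3, components of $Y_0\times\mathbb Z_2^{E(Y_0)}$ embed as well as possible. Now we have overshot: if $g\to\infty$, then $I=[1,\infty)$, and every obstruction is gone.

**The compromise: record edge parities of $X_0$, not of $Y_0$.** The graph $X_0$ is the quotient of $Y_0$ by the shifts $u\mapsto u+Ka$, $a\in\mathbb Z_3^k$. Parities of edges of $X_0$ determine everything at small scale *except these shifts*. The shifts are visible to $\Phi_2$ exactly when $K\gg k^{1/r}$. What has to be shown is that the labels $b$, which remove the slice obstruction, do not also remove the torus obstruction.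

## 5. The graph $\mathcal Y$ and Theorem 3

**Theorem 3.** There are constants $C_q$ $(2\le q<\infty)$ such that for all integers $k,g\ge3$ and all odd $K\ge1$ there is a finite connected 14-regular simple graph $\mathcal Y$ of girth $\ge g$, with graph automorphisms $a_1,\dots,a_k$, such that:

1. $d(y,a_jy)\ge g$ for all vertices $y$ and all $j$.
2. For every $r\ge2$ put $R=\min(g,\frac12Kk^{-1/r})$. If $R\ge2$, there is $\Phi:\mathcal Y\to\ell^r$ with $\min(d(y,y'),R/2)^{1/r}\le\|\Phi(y)-\Phi(y')\|_r\le2d(y,y')$ for all $y,y'$.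
3. For every $q\ge2$ and every $f:\mathcal Y\to\ell^q$,
$$\Big(\mathbb E_{1\le j\le k}\,\mathbb E_{y\in\mathcal Y}\|f(a_jy)-f(y)\|_q^q\Big)^{1/q}\le C_q(1+Kk^{-1/q})\max_{y\sim y'}\|f(y)-f(y')\|_q .$$

**Construction.** Let $X_0,Y_0$ be as in Section 4, let $x:Y_0\to X_0$ be reduction of $u$ mod $K$ (it commutes with the $\sigma_t$), and let $E=X_0\times\{1,\dots,7\}$. As in Definition 5, put
$$Y_1=Y_0\times\mathbb Z_2^E,\qquad\sigma_t(y,b)=(\sigma_ty,b+\delta_{(x(y),t)}).$$
The group $A=\mathbb Z_3^k$ acts on $Y_0$ by $a:(z,u)\mapsto(z,u+Ka)$, and on $Y_1$ via the first factor. It commutes with all $\sigma_t$, because $x(ay)=x(y)$. Translations of $b$ by elements of $\mathbb Z_2^E$ commute with all $\sigma_t$ and with $A$. Let $a_j$ be the $j$-th basis element of $A$. Fix $y_0\in Y_0$ and let $\mathcal Y$ be the component of $(y_0,0)$ in $Y_1$.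

**Girth and item 1.** The maps $Y_1\to Y_0\to X_0\to Q$ commute with the $\sigma_t$. By Lemma 5, $X_0$ and $\mathcal Y$ are simple, 14-regular, of girth $\ge g$. For item 1, $a_jy\ne y$, and a geodesic from $y$ to $a_jy$ is a non-backtracking walk of positive length. Since $a_j$ does not change the $Q$-coordinate, its image in $Q$ is closed. By Lemma 5 its length is $\ge g$. This proves item 1 once we know that $A\mathcal Y=\mathcal Y$, which is shown at the end of Section 7.

## 6. The spectral gap of $Y_0$ on functions that feel the shifts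

Identify characters of $A$ with $\chi\in\mathbb Z_3^k$ via $\chi(a)=e(\sum_j\chi_ja_j/3)$, and let $|\chi|=\#\{j:\chi_j\ne0\}$. Call $f$ *$\chi$-equivariant* if $f(ay)=\chi(a)f(y)$ for all $a\in A$. Example on $Y_0$: $f(z,u)=e(u_1/3K)$ satisfies $f(ay)=e(a_1/3)f(y)$; here $\chi=(1,0,\dots,0)$ and $|\chi|=1$.

**Lemma 9.** If $f:Y_0\to\mathbb C$ is $\chi$-equivariant, then $\mathcal E(f)\ge\frac1{32}\min(1,|\chi|/K^2)\,\mathbb E|f|^2$.

The purpose: the torus inequality of Section 4 survives although only one generator moves $u$. The six others force $f$ to be nearly constant in $z$, so that $\sigma_1$ acts as if its label were random.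

*Proof.* For $\chi=0$ the claim is trivial, so let $\chi\ne0$.

**Step 1: decompose in $u$.** Write $f(z,u)=\sum_\theta f_\theta(z)e(\theta\cdot u)$ with $\theta=(n_j/3K)_j$, $n_j\in\mathbb Z_{3K}$. Replacing $u$ by $u+Ka$ multiplies the $\theta$-term by $e(\sum_jn_ja_j/3)$. So equivariance means that $f_\theta=0$ unless $n_j\equiv\chi_j\pmod3$ for all $j$. By Parseval in $u$, $\mathcal E(f)=\sum_\theta\mathcal E_\theta(f_\theta)$ with
$$\mathcal E_\theta(\phi)=\sum_{t=2}^7\mathbb E_z|\phi(\sigma_tz)-\phi(z)|^2+\mathbb E_z|e(\theta\cdot s(z))\phi(\sigma_1z)-\phi(z)|^2 .$$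

**Step 2: the label is random enough.** Let $v=v(\theta)=\mathbb E_z|e(\theta\cdot s(z))-1|^2\le4$. Since each fiber of $s$ has at least half the average size,
$$v\ge\tfrac12\,2^{-k}\sum_{s\in\{\pm1\}^k}|e(\theta\cdot s)-1|^2=1-\prod_j\cos2\pi\theta_j.\tag{5}$$

**Step 3: compare $\phi$ with its mean.** Let $\phi=f_\theta=m+\phi_0$ with $m$ constant and $\mathbb E\phi_0=0$. By (2), $\mathbb E|\phi_0|^2\le\frac12\mathcal E_\theta(\phi)$. Moreover
$$e(\theta\cdot s(z))\phi(\sigma_1z)-\phi(z)=m\big(e(\theta\cdot s(z))-1\big)+\big[e(\theta\cdot s(z))\phi_0(\sigma_1z)-\phi_0(z)\big].$$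
From $|\alpha+\beta|^2\ge\frac12|\alpha|^2-|\beta|^2$ we get $\mathcal E_\theta(\phi)\ge\frac12|m|^2v-4\,\mathbb E|\phi_0|^2$. Therefore
$$|m|^2v\le2\mathcal E_\theta(\phi)+8\,\mathbb E|\phi_0|^2\le6\,\mathcal E_\theta(\phi).\tag{6}$$
If $v>0$, then, since $\frac12\le2/v$,
$$\mathbb E|\phi|^2=|m|^2+\mathbb E|\phi_0|^2\le\Big(\frac6v+\frac12\Big)\mathcal E_\theta(\phi)\le\frac8v\,\mathcal E_\theta(\phi).$$

**Step 4: insert the torus bound.** For the $\theta$ that occur, exactly $|\chi|$ of the $n_j$ are not divisible by $3$. By (5) and Lemma 8, $v\ge\frac14\min(1,|\chi|/K^2)>0$. So $\mathcal E_\theta(f_\theta)\ge\frac v8\mathbb E|f_\theta|^2\ge\frac1{32}\min(1,|\chi|/K^2)\,\mathbb E|f_\theta|^2$. Sum over $\theta$. $\square$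

## 7. Removing signs by squaring: the spectral gap of $Y_1$

On $Y_1$ we expand in characters of $\mathbb Z_2^E$. The energy of each coefficient $f_W:Y_0\to\mathbb C$ then carries signs $\varepsilon_{W,t}(y)=\pm1$. Here the proof of Lemma 9 stops working: (2) compares $\phi$ with constants, and with signs in front of $\phi\circ\sigma_t$ it says nothing. The way out is a Lipschitz map that forgets signs but keeps track of the characters of $A$. Squaring does both, because $\chi^2$ has the same support as $\chi$ when $A=\mathbb Z_3^k$. (With $A=\mathbb Z_2^k$ it would fail: $\chi^2$ would be trivial.)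

**Lemma 10.** If $f:Y_1\to\mathbb C$ is $\chi$-equivariant, then $\mathcal E(f)\ge\frac1{128}\min(1,|\chi|/K^2)\,\mathbb E|f|^2$.

*Proof.* **Step 1: expand in $b$.** Write $f(y,b)=\sum_{W\subset E}f_W(y)(-1)^{\sum_{\omega\in W}b_\omega}$. Each $f_W$ is $\chi$-equivariant on $Y_0$. Since $\sigma_t$ adds $\delta_{(x(y),t)}$ to $b$, Parseval gives
$$\mathcal E(f)=\sum_W\sum_t\mathbb E_y|\varepsilon_{W,t}(y)f_W(\sigma_ty)-f_W(y)|^2,$$
where $\varepsilon_{W,t}(y)=-1$ if $(x(y),t)\in W$ and $+1$ otherwise.

**Step 2: the normalized square.** Let $N(\zeta)=\zeta^2/|\zeta|$ and $N(0)=0$. Then $N(-\zeta)=N(\zeta)$ and $|N(\zeta)|=|\zeta|$. Also $|N(\zeta)-N(\xi)|\le2|\zeta-\xi|$: for $\zeta=\varrho e^{i\alpha}$, $\xi=\rho e^{i\beta}$,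
$$|N(\zeta)-N(\xi)|^2=(\varrho-\rho)^2+4\varrho\rho\sin^2(\alpha-\beta)\le(\varrho-\rho)^2+16\varrho\rho\sin^2\tfrac{\alpha-\beta}2\le4|\zeta-\xi|^2,$$
because $|\sin\gamma|\le2|\sin\frac\gamma2|$ and $|\zeta-\xi|^2=(\varrho-\rho)^2+4\varrho\rho\sin^2\frac{\alpha-\beta}2$.

**Step 3: apply Lemma 9.** Put $g_W=N\circ f_W$. Since $N(\chi(a)\zeta)=\chi(a)^2N(\zeta)$, it is $\chi^2$-equivariant, and $\chi^2$ corresponds to $2\chi\in\mathbb Z_3^k$, which has the same support as $\chi$. Since $N$ ignores the sign and is 2-Lipschitz, Lemma 9 gives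
$$\sum_t\mathbb E|\varepsilon_{W,t}f_W\circ\sigma_t-f_W|^2\ge\tfrac14\mathcal E(g_W)\ge\tfrac1{128}\min(1,|\chi|/K^2)\,\mathbb E|g_W|^2,$$
and $\mathbb E|g_W|^2=\mathbb E|f_W|^2$. Sum over $W$. $\square$

**$A$ preserves $\mathcal Y$.** This completes item 1 and makes the $a_j$ automorphisms of $\mathcal Y$.

*$Y_0$ is connected.* Let $f:Y_0\to\mathbb C$ be invariant under all $\sigma_t$, and expand it as in Step 1 of the proof of Lemma 9. Then each $\mathcal E_\theta(f_\theta)=0$. By Step 3 there, $f_\theta=m_\theta$ is constant and $|m_\theta|^2v(\theta)=0$. If $v(\theta)=0$, then (5) forces $\prod_j\cos2\pi\theta_j\ge1$, so $2\theta_j=2n_j/3K\in\mathbb Z$ for all $j$, and $\theta=0$ because $3K$ is odd. So $f$ is constant. Apply this to the indicator of a component.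

*$A\mathcal Y=\mathcal Y$.* Let $a\in A$, and let $w$ be a word in the $\sigma_t^{\pm1}$ taking $y_0$ to $ay_0$. Then $w(y_0,0)=(ay_0,b)$ for some $b$. This point arises from $(y_0,0)$ by $a$ and a translation by $b$, both of which commute with $w$. Applying $w$ again gives $w^2(y_0,0)=(2a\cdot y_0,2b)=(2a\cdot y_0,0)$. So $(2a\cdot y_0,0)\in\mathcal Y$. As $a\mapsto2a$ is a bijection of $\mathbb Z_3^k$, $A(y_0,0)\subset\mathcal Y$. Each $a\in A$ permutes the components of $Y_1$ and sends a point of $\mathcal Y$ into $\mathcal Y$, so $A\mathcal Y=\mathcal Y$.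

## 8. The embedding into $\ell^r$ (item 2)

Fix $r\ge2$ with $R=\min(g,\frac12Kk^{-1/r})\ge2$. For $y=(z,u,b)\in\mathcal Y$ let $\Phi_1(y)=b\in\{0,1\}^E\subset\ell^r(E)$, let $\Phi_2(y)=k^{-1/r}(\tau(u_j))_{j\le k}\in\ell^r_{2k}$ as in Section 4, and let $\Phi=\Phi_1\oplus\Phi_2$ ($\ell^r$-sum). The first part sees small scales, the second sees the shifts.

**Step 1: upper bound.** Along an edge exactly one coordinate of $b$ changes, and each $u_j$ changes by $0$ or $\pm1$. So $\Phi_1$ and $\Phi_2$ are 1-Lipschitz, and $\Phi$ is 2-Lipschitz.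

**Step 2: lower bound, long labels.** Let $y=(z,u,b)$, $y'=(z',u',b')$ have images $x,x'$ in $X_0$. Let $D=d(y,y')$, $\beta=b'-b$, and let $h$ be the Hamming weight of $\beta$, so that $\|\Phi_1(y)-\Phi_1(y')\|_r=h^{1/r}$. If $h\ge R/2$, the lower bound holds.

**Step 3: lower bound, short labels.** Let $h<R/2<g$. By Lemma 7, $\beta$ is empty (if $x=x'$) or a simple path from $x$ to $x'$. Lift this path starting from $y$. The lift ends at $y''=(z',u'',b')\in\mathcal Y$ with $u''\equiv u'\pmod K$, and $d(y,y'')\le h$. There are two cases.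

* If $u''=u'$, then $y''=y'$, so $D\le h$ and $\|\Phi(y)-\Phi(y')\|_r\ge h^{1/r}\ge D^{1/r}$.
* If $u''\ne u'$, some coordinate of $u''-u'$ is $\pm K$. By (3), $\|\Phi_2(y'')-\Phi_2(y')\|_r\ge\frac12Kk^{-1/r}\ge R$. As $\Phi_2$ is 1-Lipschitz, $\|\Phi_2(y)-\Phi_2(y')\|_r\ge R-h>R/2\ge(R/2)^{1/r}$, where the last step uses $R\ge2$.

In all cases $\|\Phi(y)-\Phi(y')\|_r\ge\min(D,R/2)^{1/r}$. This is item 2. $\square$

## 9. The Poincaré inequality in $\ell^q$ (item 3)

**Step 1: reduce to real functions on $Y_1$.** For real $F$ on $Y_1$ let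
$$D_jF=F\circ a_j-F,\qquad e_F=\Big(\tfrac17\sum_{t=1}^7\mathbb E|F\circ\sigma_t-F|^q\Big)^{1/q}.$$
We shall prove
$$\big(\mathbb E_j\|D_jF\|_q^q\big)^{1/q}\le C_q(1+Kk^{-1/q})\,e_F.\tag{7}$$
This suffices. Given $f:\mathcal Y\to\ell^q$, apply (7) to each coordinate of $f$, extended by $0$ to $Y_1\setminus\mathcal Y$. Since $\mathcal Y$ is invariant under all $\sigma_t$ and $a_j$, points outside $\mathcal Y$ contribute nothing to either side. Raise to the power $q$, sum over coordinates, and multiply by $|Y_1|/|\mathcal Y|$. On the right, $\frac17\sum_t\mathbb E_{\mathcal Y}\|f\circ\sigma_t-f\|_q^q$ is at most the $q$-th power of the maximum over edges.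

**Step 2: the case $q=2$.** Let $\ell^2(Y_1)=\bigoplus_\chi H_\chi$ be the orthogonal decomposition into $A$-isotypic components ($H_\chi$ consists of the $\chi$-equivariant functions), and $F=\sum_\chi F_\chi$. Operators commuting with $A$ preserve it; in particular $\mathcal E(F)=\sum_\chi\mathcal E(F_\chi)$. On $H_\chi$, $D_j$ is multiplication by $\chi(a_j)-1$, and $|\chi(a_j)-1|^2$ is $3$ if $\chi_j\ne0$ and $0$ otherwise. So
$$\mathbb E_j|\chi(a_j)-1|^2=3|\chi|/k.\tag{8}$$
By (8), (4) with $l=|\chi|$, and Lemma 10,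
$$\mathbb E_j\|D_jF\|_2^2=\sum_\chi\tfrac{3|\chi|}k\|F_\chi\|_2^2\le384\max(1,K^2/k)\,\mathcal E(F)=2688\max(1,K^2/k)\,e_F^2 ,$$
which is (7) for $q=2$.

From now on $q>2$. Let $Tf=\frac1{14}\sum_t(f\circ\sigma_t+f\circ\sigma_t^{-1})$ and $L=\frac12(1+T)$ on $Y_1$. As in Lemma 6, $L$ is self-adjoint, $0\le L\le1$, and $\langle(1-L)f,f\rangle=\frac1{28}\mathcal E(f)$. By Lemma 10, with $\kappa=\frac1{3584}$,
$$0\le L|_{H_\chi}\le1-\kappa\min(1,|\chi|/K^2).\tag{9}$$

How should one use this? In Lemma 6 we split $F=(1-L^m)F+L^mF$ at a single time $m$. Here the spectral gap is only of order $1/K^2$, so we would need $m$ of order $K^2$. Spending the trivial bound $\mathbb E_j\|D_j\cdot\|_q^q\le2^q\|\cdot\|_q^q$ on $(1-L^m)F$ then costs about $\sqrt m=K$, even with the good bound of Step 4 below. The factor $k^{-1/q}$ is lost, and it is the whole point. The remedy is to split at all dyadic times. Then each piece gets both a bound on its size and the gain from (8).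

**Step 3: smoothed differences are small.** For $n\ge0$ let $\mathcal D_nF=(D_jL^nF)_{j\le k}$, mapping complex functions on $Y_1$ to functions on $Y_1\times\{1,\dots,k\}$ (uniform measure). So $\|\mathcal D_0F\|_q$ is the left side of (7). On $L^\infty$, $\|\mathcal D_n\|\le2$; also $\|\mathcal D_0\|_{q\to q}\le2$. On $L^2$, for $n\ge1$, (8) and (9) give
$$\|\mathcal D_n\|_{2\to2}^2\le\max_{\chi\ne0}\tfrac{3|\chi|}ke^{-2\kappa n\min(1,|\chi|/K^2)}\le3\Big[\tfrac{K^2}{\kappa kn}e^{-\kappa n/K^2}+e^{-\kappa n}\Big].$$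
Indeed, for $1\le|\chi|\le K^2$ write the exponential as a product of two equal factors $e^{-\kappa n|\chi|/K^2}$; use $|\chi|e^{-\kappa n|\chi|/K^2}\le K^2/(\kappa n)$ (from $xe^{-x}\le1$) for one, and $e^{-\kappa n|\chi|/K^2}\le e^{-\kappa n/K^2}$ for the other. For $|\chi|\ge K^2$ use $|\chi|\le k$. By Riesz–Thorin, for $n\ge1$,
$$\|\mathcal D_n\|_{q\to q}\le2^{1-2/q}\|\mathcal D_n\|_{2\to2}^{2/q}\le4\Big[\big(\tfrac{K^2}{\kappa kn}\big)^{1/q}e^{-\kappa n/(qK^2)}+e^{-\kappa n/q}\Big].\tag{10}$$

**Step 4: $n$ steps of the chain cost only $\sqrt n$.** The claim is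
$$\|(1-L^n)F\|_q\le4B_q\sqrt n\,e_F\qquad\text{for }n=1\text{ and all even }n\ge2,\tag{11}$$
where $B_q\ge1$ is the constant in Burkholder's inequality (Ann. Math. Statist. 37 (1966)): for $2\le q<\infty$, $\|\sum_i\Delta_i\|_q\le B_q\|(\sum_i\Delta_i^2)^{1/2}\|_q$ for real martingale differences $\Delta_i$. The point is that telescoping alone would cost $n$.

Let $(Z_i)$ be the stationary reversible Markov chain on $Y_1$ with transition operator $L$ and uniform initial law. With probability $\frac12$ it stays; otherwise it applies a uniformly chosen $\sigma_t^{\pm1}$. So $\eta:=\|F(Z_1)-F(Z_0)\|_q=2^{-1/q}e_F\le e_F$. Since $(1-L^n)F(Z_0)=\mathbb E[F(Z_0)-F(Z_n)\mid Z_0]$, we have $\|(1-L^n)F\|_q\le\|F(Z_n)-F(Z_0)\|_q$. The case $n=1$ follows, in the sharper form $\|(1-L)F\|_q\le e_F$.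

For $n=2\rho$ put, for odd $i<n$,
$$\Delta_i=F(Z_{i+1})-(LF)(Z_i),\qquad\Delta_i'=F(Z_{i-1})-(LF)(Z_i).$$
Then $\Delta_i-\Delta_i'=F(Z_{i+1})-F(Z_{i-1})$, so $F(Z_{2\rho})-F(Z_0)=\sum_{i\text{ odd}}\Delta_i-\sum_{i\text{ odd}}\Delta'_i$. We have $\mathbb E[\Delta_i\mid Z_0,\dots,Z_i]=0$, so $\Delta_1,\Delta_3,\dots$ are martingale differences for the forward filtration. By reversibility $\mathbb E[\Delta_i'\mid Z_i,\dots,Z_n]=0$, so the $\Delta_i'$ in reverse order are martingale differences for the backward filtration. Writing $\Delta_i=(F(Z_{i+1})-F(Z_i))+((1-L)F)(Z_i)$ we see that $\|\Delta_i\|_q\le2\eta$, and likewise $\|\Delta_i'\|_q\le2\eta$. Each sum has $\rho$ terms. By Burkholder's inequality and Minkowski's inequality in $L^{q/2}$, each sum has norm at most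
$$B_q\Big\|\sum_i\Delta_i^2\Big\|_{q/2}^{1/2}\le B_q\Big(\sum_i\|\Delta_i\|_q^2\Big)^{1/2}\le B_q(4\rho\eta^2)^{1/2},$$
and the same with $\Delta_i'$. So $\|F(Z_{2\rho})-F(Z_0)\|_q\le4B_q\sqrt\rho\,\eta\le4B_q\sqrt n\,e_F$.

**Step 5: dyadic sum.** For every integer $J\ge1$, telescoping gives
$$F=(1-L)F+\sum_{m=0}^{J-1}L^{2^m}(1-L^{2^m})F+L^{2^J}F .$$
Apply $\mathcal D_0$ and use $\mathcal D_0L^n=\mathcal D_n$:
$$\|\mathcal D_0F\|_q\le2\|(1-L)F\|_q+\sum_{m=0}^{J-1}\|\mathcal D_{2^m}\|_{q\to q}\|(1-L^{2^m})F\|_q+\|\mathcal D_{2^J}F\|_q .$$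
As $J\to\infty$ (with $k,K$ fixed) the last term tends to $0$ by (10). Insert $\|(1-L)F\|_q\le e_F$, (10) and (11). With $\alpha=\frac12-\frac1q>0$,
$$\|\mathcal D_0F\|_q\le2e_F+16B_qe_F\Big[\big(\tfrac{K^2}{\kappa k}\big)^{1/q}\sum_{m\ge0}2^{m\alpha}e^{-\kappa2^m/(qK^2)}+\sum_{m\ge0}2^{m/2}e^{-\kappa2^m/q}\Big].$$
The second sum depends only on $q$. For the first, let $w=qK^2/\kappa\ge1$. The terms with $2^m\le w$ form a geometric sum bounded by $w^\alpha/(1-2^{-\alpha})$. If $2^m>w$, let $l\ge0$ be such that $2^m/w\in(2^l,2^{l+1}]$; each $l$ occurs for at most one $m$. Hence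
$$\sum_{m\ge0}2^{m\alpha}e^{-2^m/w}\le\frac{w^\alpha}{1-2^{-\alpha}}+w^\alpha\sum_{l\ge0}2^{(l+1)\alpha}e^{-2^l}.$$
So the first sum is at most $C_q'K^{2\alpha}=C_q'K^{1-2/q}$. For a suitable constant $C_q$ depending only on $q$,
$$\|\mathcal D_0F\|_q\le C_q\big(1+K^{2/q}k^{-1/q}K^{1-2/q}\big)e_F=C_q(1+Kk^{-1/q})\,e_F .$$
This is (7), and Theorem 3 is proved. $\blacksquare$

## 10. Proof of Theorem 1: $K$ slightly above $k^{1/p}$

Let $p>2$. For $n\ge55$ (so $\log n\ge4$) let $k=g=n$, let $K_n$ be the least odd integer $\ge n^{1/p}\log n$, and let $\mathcal Y_n$ be the graph from Theorem 3 with $K=K_n$. These graphs are connected, 14-regular, simple, of girth $\ge n$.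

**Step 1: embedding into $\ell^r$, $r\ge p$.** Here $R_n=\min(n,\frac12K_nn^{-1/r})\ge\min(n,\frac12\log n)\ge2$, and $R_n\to\infty$. Apply item 2 of Theorem 3 and Lemma 1 with $T_n=R_n/2$, $c=1/r$.

**Step 2: no embedding into $\ell^q$, $2\le q<p$.** Suppose $f_n:\mathcal Y_n\to\ell^q$ satisfy the coarse inequalities. Since $K_nn^{-1/q}\le(n^{1/p}\log n+2)n^{-1/q}\to0$, item 3 gives $y$ and $j$ with $\|f_n(a_jy)-f_n(y)\|\le C\rho_+(1)$, with $C$ independent of $n$. But $d_n(y,a_jy)\ge n$ by item 1, so $\rho_-(n)\le C\rho_+(1)$ for all $n$. This contradicts $\rho_-(t)\to\infty$.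

**Step 3: no embedding into $\ell^q$, $1\le q<2$.** By Lemma 4 with $s=2$, a coarse embedding into $\ell^q$ would give one into $\ell^2$. Step 2 excludes this, because $2<p$. $\blacksquare$

So the conjecture is true, with a single sequence for all $q\in[1,p)$.

## 11. Proof of Theorem 2: $K$ equal to $k^{1/p}$ gives the open half-lines

Proposition 1 shows that no other sets occur. The set $\emptyset$ is realized in Proposition 2, the set $[1,\infty)$ in Proposition 3, and $[p,\infty)$ with $p>2$ by Theorem 1. It remains to realize $(p,\infty)$ with $p\ge2$.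

Use Theorem 3 with $k=g=n\ge3$ and $K_n$ the least odd integer $\ge n^{1/p}$, so $n^{1/p}\le K_n\le n^{1/p}+2\le3n^{1/p}$.

**Step 1: embedding into $\ell^r$, $r>p$.** Now $K_nn^{-1/r}\ge n^{1/p-1/r}\to\infty$, so $R_n\to\infty$. For large $n$ we have $R_n\ge2$, and item 2 with Lemma 1 ($T_n=R_n/2$, $c=1/r$) and Lemma 2 gives a coarse embedding of the sequence into $\ell^r$.

**Step 2: no embedding into $\ell^p$.** Here $K_nn^{-1/p}\le3$, so item 3 with $q=p\ge2$ gives, for maps $f_n$ satisfying the coarse inequalities, $y$ and $j$ with $\|f_n(a_jy)-f_n(y)\|\le4C_p\rho_+(1)$. As $d_n(y,a_jy)\ge n$, this yields $\rho_-(n)\le4C_p\rho_+(1)$ for all $n$, a contradiction.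

Since $I$ is closed upward (Lemma 4), $p\notin I$ excludes all exponents in $[1,p]$, and Step 1 gives $I=(p,\infty)$. $\blacksquare$
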